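\title{The Shirshov--Cohn theorem with inverses}

\begin{abstract}
By the Shirshov--Cohn theorem, the subalgebra of a Jordan algebra generated by $1$ and two elements $a,b$ is special. We prove that it stays special when one adjoins, finitely many times in succession, the inverse of a Jordan polynomial in the elements already obtained. This confirms a conjecture posed in Jacobson's book on Jordan algebras. The proof models the multiplication operators of the Jordan algebra by the algebra $S(A)$ of symmetric tensors in $A\otimes A$, for an associative algebra $A$, and rests on a localization theorem: $S(A[c^{-1}])$ is obtained from $S(A)$ by universally inverting $c\otimes c$. We also describe these algebras as algebras of symmetric elements, show that the full rational closure of two elements is special, and extend Macdonald's theorem to iterated inverses.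
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Phi$ be a field of characteristic $\neq 2$. A \emph{Jordan algebra} is a commutative, not necessarily associative, algebra $J$ over $\Phi$ whose product $p\cdot q$ satisfies $(p^2\cdot q)\cdot p=p^2\cdot(q\cdot p)$, where $p^2=p\cdot p$. All Jordan algebras in this paper have an identity element $1$. An associative algebra $A$ becomes a Jordan algebra $A^+$ under the product $p\cdot q=\frac12(pq+qp)$, and a Jordan algebra is \emph{special} if it is isomorphic to a subalgebra of some $A^+$. In a special algebra every computation can be carried out with associative words.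

The number of generators matters. The Shirshov--Cohn theorem \cite[Ch.~I]{Jacobson} says that the subalgebra of a Jordan algebra generated by $1$ and any two elements is special. For three elements this fails: Cohn \cite{Cohn} showed that the free special Jordan algebra $FSJ^{(3)}$, the subalgebra of $\Phi\langle x,y,z\rangle^+$ generated by $1,x,y,z$, has a homomorphic image that is not special. This paper is about generators that lie between the two cases, namely inverses.

An element $c\in J$ is \emph{invertible with inverse $d$} if
\[
c\cdot d=1,\qquad c^2\cdot d=c .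
\]
The first equation alone would not determine $d$: in $M_2(\Phi)^+$ the matrix $c=e_{11}-e_{22}$ satisfies $c\cdot c=1$ and $c\cdot(c+e_{12})=1$. The two equations together determine $d$, and in $A^+$ they say exactly that $cd=dc=1$ (Lemma~\ref{lem:inverse}). The inverse of $c$ need not be a polynomial in $c$, as $c=t$ in $\Phi[t,t^{-1}]^+$ shows, so it is in general a new generator. But it is a generator with no freedom, and one expects the algebra generated by two elements and such inverses to behave like a two-generated one. The precise statement is posed as a conjecture in \cite{Jacobson}, and it is our main result. Let $FJ^{(n+2)}$ be the free Jordan algebra with $1$ on the generators $x,y,x_1,\dots,x_n$.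

\begin{theorem}\label{thm:main}
For $i=0,\dots,n-1$ let $P_i=P_i(x,y,x_1,\dots,x_i)$ be an element of the subalgebra of $FJ^{(n+2)}$ generated by $1,x,y,x_1,\dots,x_i$. Let $J$ be a Jordan algebra and let $a,b,a_1,\dots,a_n\in J$ be such that $P_{i-1}(a,b,a_1,\dots,a_{i-1})$ is invertible with inverse $a_i$ for $i=1,\dots,n$. Then the subalgebra $B$ of $J$ generated by $1,a,b,a_1,\dots,a_n$ is special.
\end{theorem}

For $n=0$ this is the Shirshov--Cohn theorem. If $J$ is finite-dimensional it reduces to that theorem, because every inverse is then a polynomial in the element inverted (Remark~\ref{rem:algebraic}), so that $B$ is generated by $1,a,b$. The simplest case beyond these is $n=1$, $P_0=x$, where $B$ has the three generators $a,b,a^{-1}$. The direct attempt is to embed the subalgebra generated by $1,a,b$ in some $E^+$ and to adjoin to $E$ an inverse $d$ of $a$. It stalls, because nothing yet relates products formed with $a^{-1}$ in $J$ to products formed with $d$ in $E[a^{-1}]$.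

We reverse the direction and start from a universal associative model. Let $A_0=\Phi\langle x,y\rangle$, let $A_i$ be obtained from $A_{i-1}$ by freely adjoining an inverse $d_i$ of $P_{i-1}(x,y,d_1,\dots,d_{i-1})$, and let $H_n\subseteq A_n^+$ be the Jordan algebra generated by $1,x,y,d_1,\dots,d_n$. Two things have to be proved.
\begin{itemize}
\item[(I)] Every homomorphic image of $H_n$ is special.
\item[(II)] $B$ is a homomorphic image of $H_n$: a Jordan polynomial that vanishes at $(x,y,d_1,\dots,d_n)$ in $A_n^+$ vanishes at $(a,b,a_1,\dots,a_n)$ in $J$.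
\end{itemize}
By Cohn's example, (I) is not a formal consequence of the speciality of $H_n$. Both statements are proved with one object, the algebra $S(A)$ of tensors in $A\otimes A$ that are fixed by the exchange of the two factors. It is the associative model of the algebra of multiplication operators, with $p\otimes1+1\otimes p$ in the role of $w\mapsto 2p\cdot w$. Statement (I) holds once $S(A_n)$ is generated by these elements with $p\in H_n$. For (II) we prove more, namely that $S(A_n)$ acts on $J$ so that these elements act as the corresponding Jordan multiplications. This stronger statement concerns a homomorphism between associative algebras, $S(A_n)\to\operatorname{End}J$, and such a homomorphism can be localized. Macdonald's theorem provides the action of $S(A_0)$ (Section~\ref{sec:two}). The passage from $A_{i-1}$ to $A_i$ is Theorem~\ref{thm:loc}, the core of the paper: an action of $S(A)$ in which $c\otimes c$ is bijective extends uniquely to $S(A[c^{-1}])$.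

Example~\ref{ex:one} runs through the method for one generator and its inverse. Section~\ref{sec:strong} contains three stronger forms of Theorem~\ref{thm:main}.

\section{Jordan operators and inverses}\label{sec:prelim}

Associative algebras, their homomorphisms and their modules are unital; tensor products are over $\Phi$; $\operatorname{End}J$ is the associative algebra of linear maps $J\to J$, written on the left. An \emph{involution} of an associative algebra $A$ is a linear map $w\mapsto w^*$ with $(vw)^*=w^*v^*$ and $w^{**}=w$. The symmetric elements form a subalgebra $H(A,*)=\{w\in A: w^*=w\}$ of $A^+$ containing $1$. On a free associative algebra, $*$ denotes \emph{reversal}, the involution that fixes the generators and so writes each word backwards.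

The free Jordan algebra $FJ^{(m)}$ has the property that any map from its $m$ generators to a Jordan algebra $J$ extends uniquely to a homomorphism $FJ^{(m)}\to J$ preserving $1$. It is spanned by $1$ and the nonassociative monomials in the generators. We regard $FJ^{(m)}$ as a subalgebra of $FJ^{(m+1)}$; the natural map is injective since sending the new generator to $0$ gives a left inverse. Thus $P_i\in FJ^{(i+2)}$. An element has \emph{degree $\le1$ in the generator $z$} if it is a linear combination of monomials in which $z$ occurs at most once.

For $p,q$ in a Jordan algebra let $L_p$ be the map $w\mapsto p\cdot w$, and put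
\[
V_p=2L_p,\qquad U_p=2L_p^2-L_{p^2}=\tfrac12\bigl(V_p^2-V_{p^2}\bigr),\qquad U_{p,q}=U_{p+q}-U_p-U_q .
\]
Then $V_1=2$, $U_1=1$ and $U_{p,1}=V_p$. In $A^+$ these operators are
\[
V_pw=pw+wp,\qquad U_pw=pwp,\qquad U_{p,q}w=pwq+qwp .
\]
Besides the Shirshov--Cohn theorem we use three facts, all contained in \cite[Ch.~I]{Jacobson}.

\medskip\noindent\emph{Macdonald's theorem} \cite{Macdonald}. If $f\in FJ^{(3)}$, with generators $x,y,z$, has degree $\le1$ in $z$ and is mapped to $0$ by the canonical homomorphism $FJ^{(3)}\to\Phi\langle x,y,z\rangle^+$, then $f=0$.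

\medskip\noindent\emph{The fundamental formula.} In every Jordan algebra $U_{U_pq}=U_pU_qU_p$. Replacing $q$ by $q+r$ and subtracting the formulas for $q$ and for $r$ gives
\begin{equation}\label{eq:ff}
U_{U_pq,\,U_pr}=U_pU_{q,r}U_p .
\end{equation}

\medskip\noindent\emph{The linearized Jordan identity.} In every Jordan algebra
\begin{equation}\label{eq:lin}
L_{(p\cdot q)\cdot r}=L_{p\cdot q}L_r+L_{p\cdot r}L_q+L_{q\cdot r}L_p-L_pL_rL_q-L_qL_rL_p .
\end{equation}
Its use is that it expresses multiplication by a monomial of degree $\ge3$ through multiplications by monomials of smaller degree.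

\medskip
An embedding $J\subseteq E^+$ can always be arranged to preserve the identity. Let $e\in E$ be the identity of $J$, so $e^2=e$ and $ev+ve=2v$ for $v\in J$. Multiplying by $e$ on the left gives $eve=ev$, and on the right $eve=ve$. Hence $ev=ve$, then $ev=v=eve$, and $J\subseteq(eEe)^+$, where $eEe$ has identity $e$.

The next lemma turns invertibility of an element $c$ into invertibility of the operator $U_c$, the form in which it can be used in $\operatorname{End}J$.

\begin{lemma}\label{lem:inverse}
\begin{itemize}
\item[(a)] Let $E$ be associative and $c,d\in E$. Then $c$ is invertible with inverse $d$ in $E^+$ if and only if $cd=dc=1$.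
\item[(b)] Let $c$ be invertible with inverse $d$ in a Jordan algebra $J$. Then $U_dc=d$, $U_dc^2=1$, the operator $U_c$ is bijective and $U_d=U_c^{-1}$. In particular $d=U_c^{-1}c$ is determined by $c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $cd=dc=1$, then $c\cdot d=1$ and $c^2\cdot d=c$. Conversely, let $cd+dc=2$ and $c^2d+dc^2=2c$. Multiplying the first equation by $c$ on the left and on the right gives $c^2d+cdc=2c=cdc+dc^2$. The sum of these two equations is $2c+2cdc=4c$, so $cdc=c$, and therefore $c^2d=c=dc^2$. Now $dc=d(c^2d)=(dc^2)d=cd$, and $cd=dc=1$.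

(b) By the Shirshov--Cohn theorem the subalgebra generated by $1,c,d$ lies in some $E^+$ with the same identity, and $cd=dc=1$ in $E$ by (a). Computing in $E$ we get $U_cd=cdc=c$, $U_dc=d$, $U_cd^2=1$ and $U_dc^2=1$. The fundamental formula gives $1=U_1=U_{U_cd^2}=U_cU_{d^2}U_c$ on all of $J$, so $U_c$ is bijective. It also gives $U_c=U_{U_cd}=U_cU_dU_c$, so $U_d=U_c^{-1}$.
\end{proof}

\begin{remark}\label{rem:algebraic}
Suppose in (b) that the powers of $c$ are linearly dependent, as they are when $\dim J<\infty$. In the algebra $E$ of the proof, multiplying a relation $g(c)=0$ by a power of $d$ gives a relation $1=c\,h(c)$ with $h$ a polynomial. Then $d=h(c)$ lies in the subalgebra generated by $1$ and $c$.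
\end{remark}

\section{Symmetric tensors as multiplication operators}\label{sec:sym}

Let $A$ be an associative algebra. The exchange $(p\otimes q)^\sigma=q\otimes p$ is an automorphism of $A\otimes A$, and $S(A)=\{s\in A\otimes A:s^\sigma=s\}$ is a subalgebra. Write
\[
p'=p\otimes1,\qquad p''=1\otimes p,\qquad p\circ q=p\otimes q+q\otimes p,\qquad [p]=p\circ1=p'+p'' .
\]
Every $p'$ commutes with every $q''$. The elements $p\circ q$ span $S(A)$, since $s=\frac12(s+s^\sigma)$ for $s\in S(A)$. Expanding the products gives
\begin{equation}\label{eq:S}
\begin{aligned}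
&[r](p\circ q)=rp\circ q+p\circ rq, &\qquad& [p][q]=[pq]+p\circ q,\\
&(r\otimes r)(p\circ q)=rp\circ rq, && (p\circ q)(r\otimes r)=pr\circ qr,\\
&(r\circ v)(p\circ q)=rp\circ vq+rq\circ vp, && p\otimes p=\tfrac12\bigl([p]^2-[p^2]\bigr).
\end{aligned}
\end{equation}

If $A$ has an involution, then $A\otimes A$ acts on $A$, and on any associative algebra $E$ with a homomorphism $A\to E$, by
\[
(p\otimes q)\triangleright w=pwq^* .
\]
This is a left action because $(qv)^*=v^*q^*$. For symmetric $h,k$ the elements $[h]$, $h\otimes h$, $h\circ k$ act as $V_h$, $U_h$, $U_{h,k}$, which is the dictionary between $S(A)$ and the Jordan operators. For general $p,q$ and symmetric $k$,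
\begin{equation}\label{eq:pkq}
(p\circ q^*)\triangleright k=pkq+q^*kp^*=pkq+(pkq)^* .
\end{equation}
These are the symmetric elements that $k$ contributes to an associative ideal, and this explains why $S(A)$ controls statement (I).

\begin{lemma}\label{lem:quot}
Let $A$ be an associative algebra with involution and let $H$ be a subalgebra of $H(A,*)$ containing $1$ such that the elements $[h]$, $h\in H$, generate $S(A)$.
\begin{itemize}
\item[(a)] $H=H(A,*)$.
\item[(b)] Let $K$ be an ideal of the Jordan algebra $H$ and $I$ the ideal of $A$ generated by $K$. Then $I^*=I$, $I\cap H=K$, and the map $A\to A/I$ induces an isomorphism $H/K\cong H(A/I,*)$. In particular every homomorphic image of $H$ is special.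
\end{itemize}
\end{lemma}

\begin{proof}
Let $Y\subseteq A$ be a subspace with $h\cdot Y\subseteq Y$ for all $h\in H$. The elements $t\in S(A)$ with $t\triangleright Y\subseteq Y$ form a subalgebra, and it contains each $[h]$ because $[h]\triangleright w=hw+wh=2h\cdot w$. So $S(A)\triangleright Y\subseteq Y$. This applies to $Y=H$ and to $Y=K$.

(a) If $w=w^*$, then $w=\frac12(w+w^*)=\frac12[w]\triangleright1\in H$.

(b) The ideal $I$ is generated by symmetric elements, so $I^*=I$ and $A/I$ inherits the involution. Let $h\in I\cap H$ and write $h=\sum_j p_jk_jq_j$ with $k_j\in K$, $p_j,q_j\in A$. By \eqref{eq:pkq},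
\[
h=\tfrac12(h+h^*)=\tfrac12\sum_j(p_j\circ q_j^*)\triangleright k_j\in K .
\]
Hence $H\to H(A/I,*)$ has kernel $K$. It is onto: if $w+I$ is symmetric, it is the image of $\frac12(w+w^*)\in H(A,*)=H$.
\end{proof}

For statement (II) we compare an associative and a Jordan evaluation of the same polynomials. Let $f\mapsto f^A$ and $f\mapsto f^J$ be homomorphisms from $FJ^{(m)}$ to $A^+$ and to $J$. A homomorphism $\rho:S(A)\to\operatorname{End}J$ is \emph{compatible} with them if
\[
\rho([f^A])=V_{f^J}\qquad\text{for all } f\in FJ^{(m)} .
\]

\begin{lemma}\label{lem:compat}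
\begin{itemize}
\item[(a)] Identity \eqref{eq:lin} holds in $S(A)$ with $L_p$ replaced by $\lambda(p)=\frac12[p]$, for all $p,q,r\in A$ and products taken in $A^+$.
\item[(b)] If $\rho([f^A])=V_{f^J}$ for all monomials $f$ of degree $\le2$, then $\rho$ is compatible.
\item[(c)] If $\rho$ is compatible, then $\rho(f^A\otimes f^A)=U_{f^J}$ and $\rho(f^A\circ g^A)=U_{f^J,g^J}$, and $f^A=0$ implies $f^J=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Multiply the right side of \eqref{eq:lin}, with $\lambda$ for $L$, by $8$ and sort the terms by how many of $p,q,r$ fall in the first tensor factor. The terms with all three in the first factor are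
\[
(pqr+qpr+prq+rpq+qrp+rqp-prq-qrp)'=(pqr+qpr+rpq+rqp)'=4\bigl((p\cdot q)\cdot r\bigr)' .
\]
The terms with exactly two in the first factor are
\begin{align*}
&(pq+qp)'r''+(pr+rp)'q''+(qr+rq)'p''\\
&\qquad-\bigl[(pr)'q''+(pq)'r''+(rq)'p''\bigr]-\bigl[(qr)'p''+(qp)'r''+(rp)'q''\bigr]=0 .
\end{align*}
The right side is fixed by $\sigma$, so the remaining terms are the images of these under $\sigma$. The total is $4[(p\cdot q)\cdot r]=8\lambda((p\cdot q)\cdot r)$.

(b) Both sides are linear in $f$, so we may take $f$ to be a monomial and induct on its degree. A monomial of degree $\ge3$ is a product of two monomials, one of degree $\ge2$, so by commutativity $f=(p\cdot q)\cdot r$ with monomials $p,q,r$ of degree $\ge1$. The six monomials $p,q,r,p\cdot q,p\cdot r,q\cdot r$ have smaller degree than $f$. By (a) and \eqref{eq:lin}, $\lambda(f^A)$ and $L_{f^J}$ are given by the same expression in the six corresponding elements of $S(A)$ and of $\operatorname{End}J$, and $\rho$ matches these by induction.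

(c) By \eqref{eq:S}, $\rho(f^A\otimes f^A)=\frac12(V_{f^J}^2-V_{(f^J)^2})=U_{f^J}$. The second formula follows from $p\circ q=(p+q)\otimes(p+q)-p\otimes p-q\otimes q$. If $f^A=0$, then $V_{f^J}=\rho(0)=0$ and $f^J=\frac12V_{f^J}1=0$.
\end{proof}

\begin{example}[one generator and its inverse]\label{ex:one}
Let $a\in J$ be invertible with inverse $a_1$, let $A=\Phi[x,x^{-1}]$, and evaluate $f\in FJ^{(2)}$, with generators $x,x_1$, by $f^A=f(x,x^{-1})$ and $f^J=f(a,a_1)$. We construct a compatible $\rho$ in three steps, which are those of the general proof.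

\emph{The action before inverting.} $S(\Phi[x])$ is the ring of symmetric polynomials in $x',x''$, so it is the polynomial ring in $e_1=x'+x''=[x]$ and $e_2=x'x''=x\otimes x$. The Jordan identity says that $L_a$ commutes with $L_{a^2}$, so $V_a$ commutes with $U_a$ and we may put $\rho(e_1)=V_a$, $\rho(e_2)=U_a$.

\emph{Localization.} A symmetric Laurent polynomial in $x',x''$ becomes a symmetric polynomial after multiplication by a power of $e_2$, so $S(A)=\Phi[e_1,e_2,e_2^{-1}]$. Since $U_a$ is bijective, $\rho$ extends, with $\rho(e_2^{-1})=U_a^{-1}=U_{a_1}$.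

\emph{Degree $\le2$.} The monomials $1$ and $x\cdot x_1$ have $f^A=1$, $f^J=1$ and $\rho([1])=2=V_1$. For $x$ and $x^2$ we have $\rho([x])=V_a$ and $\rho([x^2])=\rho(e_1^2-2e_2)=V_{a^2}$. For $x_1$ we have $[x^{-1}]=e_2^{-1}e_1$, so we need $V_{a_1}=U_{a_1}V_a$. Macdonald's theorem gives $U_{a,a^2}=V_aU_a$, since $xzx^2+x^2zx=V_x(xzx)$. Then Lemma~\ref{lem:inverse} and \eqref{eq:ff} give
\[
V_{a_1}=U_{a_1,1}=U_{U_{a_1}a,\,U_{a_1}a^2}=U_{a_1}V_aU_aU_{a_1}=U_{a_1}V_a .
\]
Finally $[x^{-2}]=[x^{-1}]^2-2e_2^{-1}$ is mapped to $V_{a_1}^2-2U_{a_1}=V_{a_1^2}$.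

By Lemma~\ref{lem:compat}, $f^A\mapsto f^J$ is a well-defined homomorphism from $A^+=A$ onto the subalgebra generated by $1,a,a_1$, which is therefore commutative and associative.
\end{example}

With two generators the first step needs generators of $S(\Phi\langle x,y\rangle)$ and Macdonald's theorem. The second step becomes the main difficulty, because $c\otimes c$ is no longer central.

\section{The action attached to two elements}\label{sec:two}

Let $A_0=\Phi\langle x,y\rangle$ with reversal $*$, and let $|p|$ be the length of a word $p$.

\begin{lemma}\label{lem:gen2}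
$S(A_0)$ is generated by $[x],\ [y],\ x\otimes x,\ y\otimes y,\ x\circ y$. It is also generated by $[x],[y],[x^2],[y^2],[x\cdot y]$.
\end{lemma}

\begin{proof}
The second claim follows from the first, since $s\otimes s=\frac12([s]^2-[s^2])$ and $x\circ y=\frac12([x][y]+[y][x])-[x\cdot y]$ by \eqref{eq:S}.

Let $\Gamma$ be the subalgebra generated by the first five elements. We show that $p\circ q\in\Gamma$ for all words $p,q$, by induction on $m=|p|+|q|$. For $m\le1$ the elements are $2,[x],[y]$. Let $m\ge2$, write $\equiv$ for congruence modulo $\Gamma$, and let $s,t$ denote letters. Multiplying elements of smaller length by the generators gives three congruences.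

(i) If $|p|+|q|=m-1$, then $[s](p\circ q)\in\Gamma$ gives $sp\circ q\equiv-\,p\circ sq$. Moving the letters of the first word to the second one at a time, we get
\[
p\circ q\equiv(-1)^{|p|}[p^*q]\qquad(|p|+|q|=m).
\]
So it suffices to show $[w]\equiv0$ for words $w$ of length $m$.

(ii) If $|p|+|q|=m-2$, then $sp\circ sq=(s\otimes s)(p\circ q)\equiv0$, so $[p^*ssq]\equiv0$ by (i). Thus $[w]\equiv0$ whenever $w$ has two equal adjacent letters.

(iii) If $s\ne t$ and $|q|=m-2$, then $s\circ t=x\circ y$ and $s\circ tq+sq\circ t=(s\circ t)(1\circ q)\equiv0$. By (i), $[stq]\equiv\pm[q^*st]$.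

Let $w$ have length $m$ and no two equal adjacent letters, and write $w=stq$ with $s\neq t$. If $q=1$, then $[st]\equiv-\,s\circ t\equiv0$ by (i). If $q\ne1$, the first letter of $q$ differs from $t$, and as there are only two letters it is $s$. Then $q^*$ ends in $s$, the word $q^*st$ contains $ss$, and $[w]\equiv\pm[q^*st]\equiv0$ by (iii) and (ii).
\end{proof}

\begin{remark}\label{rem:three}
The lemma fails for three letters. Let $A=\Phi\langle x,y,z\rangle$ and let $\Gamma$ be generated by the elements $[s]$, $s\otimes s$, $s\circ t$ for letters $s,t$. The part of $S(A)$ of degree one in each of $x,y,z$ has dimension $12$, with basis the six $[str]$ and the six $st\circ r$, where $\{s,t,r\}=\{x,y,z\}$. The corresponding part of $\Gamma$ is spanned by six products $[s][t][r]$, three products $[s](t\circ r)$ and three products $(t\circ r)[s]$. The sum of the three $[s](t\circ r)$ and the sum of the three $(t\circ r)[s]$ both equal the sum of the six $st\circ r$, so this part has dimension at most $11$. By Lemma~\ref{lem:compat}(a) and induction on degree, $\Gamma$ contains $[h]$ for all $h\in FSJ^{(3)}$.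 So Lemma~\ref{lem:quot} does not apply to $FSJ^{(3)}$, in agreement with Cohn's example.
\end{remark}

Having generators of $S(A_0)$ that should act as Jordan multiplications, we must show that the relations among them hold in $\operatorname{End}J$. A relation between multiplication operators by polynomials in $x,y$, applied to a third variable $z$, is an identity of degree one in $z$, which is the situation of Macdonald's theorem. For $f\in FJ^{(2)}$ let $f^A=f(x,y)\in A_0^+$.

\begin{proposition}\label{prop:two}
Let $J$ be a Jordan algebra and $\alpha,\beta\in J$. There is a homomorphism $\rho:S(A_0)\to\operatorname{End}J$ with $\rho([f^A])=V_{f(\alpha,\beta)}$ for all $f\in FJ^{(2)}$.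
\end{proposition}

\begin{proof}
Let $F$ be the free associative algebra on symbols $\ell_p$, $p\in FJ^{(2)}$, and define homomorphisms
\[
\mu:F\to S(A_0),\qquad \nu:F\to\operatorname{End}J,\qquad \gamma:F\to\operatorname{End}FJ^{(3)}
\]
by $\mu(\ell_p)=\frac12[p^A]$, $\nu(\ell_p)=L_{p(\alpha,\beta)}$, $\gamma(\ell_p)=L_p$. By Lemma~\ref{lem:gen2}, $\mu$ is onto. It suffices to show $\ker\mu\subseteq\ker\nu$, for then $\nu=\rho\mu$ with $\rho$ as required.

Let $\mu(T)=0$. The element $\gamma(T)z\in FJ^{(3)}$ has degree $\le 1$ in $z$. Since $p^A$ is symmetric, $L_{p^A}w=\frac12[p^A]\triangleright w$ for $w\in\Phi\langle x,y,z\rangle$, so the image of $\gamma(T)z$ in $\Phi\langle x,y,z\rangle^+$ is $\mu(T)\triangleright z=0$. By Macdonald's theorem $\gamma(T)z=0$. For $j\in J$, the homomorphism $x\mapsto\alpha$, $y\mapsto\beta$, $z\mapsto j$ sends $\gamma(T)z$ to $\nu(T)j$. Hence $\nu(T)=0$.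
\end{proof}

We apply the proposition once to the pair $(a,b)$, and once, now, to obtain multiplication by $d\cdot g$ from $U_c^{-1}$ and operators that do not involve the inverse $d$. This generalizes the formula $V_{a_1}=U_{a_1}V_a$ of Example~\ref{ex:one}. The three elements $c,d,g$ are too many for Macdonald's theorem; we use it for $d,g$ and bring in $c$ through $d=U_dc$ and the fundamental formula.

\begin{lemma}\label{lem:Vdg}
If $c\in J$ is invertible with inverse $d$ and $g\in J$, then $2V_{d\cdot g}=U_dU_{c,g}+U_{c,g}U_d$.
\end{lemma}

\begin{proof}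
Let $\tau:S(A_0)\to\operatorname{End}J$ be the homomorphism of Proposition~\ref{prop:two} for $(\alpha,\beta)=(d,g)$. By \eqref{eq:S},
\[
x\circ xyx=(x\otimes x)[yx]=[xy](x\otimes x).
\]
As $xyx=(U_xy)^A$, Lemma~\ref{lem:compat}(c), Lemma~\ref{lem:inverse} and \eqref{eq:ff} give $\tau(x\otimes x)=U_d$ and $\tau(x\circ xyx)=U_{d,U_dg}=U_{U_dc,U_dg}=U_dU_{c,g}U_d$. Therefore
\[
U_dU_{c,g}U_d=U_d\,\tau([yx])=\tau([xy])\,U_d .
\]
Since $U_d$ is bijective, $\tau([yx])=U_{c,g}U_d$ and $\tau([xy])=U_dU_{c,g}$. The sum is $\tau(2[x\cdot y])=2V_{d\cdot g}$.
\end{proof}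

\section{Localization of symmetric tensors}\label{sec:loc}

Let $A$ be any associative algebra and $c\in A$. Let $A_c=A[c^{-1}]$ be obtained from $A$ by freely adjoining an element $d$ subject to $cd=dc=1$. Every homomorphism from $A$ to an associative algebra that sends $c$ to an invertible element factors uniquely through $A\to A_c$. This map need not be injective; still, we write $p$ for the image of $p\in A$. It induces a homomorphism $S(A)\to S(A_c)$, under which $u=c\otimes c$ acquires the inverse $d\otimes d$.

\begin{lemma}\label{lem:genloc}
$S(A_c)$ is generated by the image of $S(A)$ and $d\otimes d$.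
\end{lemma}

\begin{proof}
Let $\Gamma$ be the subalgebra they generate. The algebra $A_c$ is spanned by products of elements of $A$ and factors $d$. We show $w\circ q\in\Gamma$ for such products $w,q$ by induction on the total number $k$ of factors $d$ in them. For $k=0$ the element comes from $S(A)$. Let $k\ge1$. Since $w\circ q=q\circ w$, we may assume that $w$ contains $d$, and write $w=pdv$ with $p\in A$. For every product $r$ with as many factors $d$ as $q$, we have $dv\circ r=(d\otimes d)(v\circ cr)\in\Gamma$ by induction. Taking $r=q$ and $r=pq$ gives $pdv\circ q=[p](dv\circ q)-dv\circ pq\in\Gamma$.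
\end{proof}

\begin{theorem}\label{thm:loc}
Let $A$ be an associative algebra over $\Phi$ and $c\in A$.
\begin{itemize}
\item[(a)] Let $M$ be a left $S(A)$-module on which $c\otimes c$ acts bijectively. Then the action extends, in exactly one way, to an action of $S(A[c^{-1}])$ on $M$.
\item[(b)] The map $S(A)\to S(A[c^{-1}])$ is the universal homomorphism inverting $c\otimes c$: every homomorphism $\theta:S(A)\to E$ of associative algebras with $\theta(c\otimes c)$ invertible factors uniquely through $S(A[c^{-1}])$.
\end{itemize}
\end{theorem}

By Lemma~\ref{lem:genloc} the extension is forced; the issue is whether it is well defined, since an element of $S(A_c)$ has many expressions in the generators. For instance, if $A=A_0$ and $c=x$, then \eqref{eq:S} and the proof of the lemma give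
\[
yd\circ x=(y\circ x^2)u^{-1},\qquad yd\circ x=[y]u^{-1}[x^2]-u^{-1}[xyx] .
\]
The two right sides agree on $M$ because, after multiplication by $u$ on both sides and use of $[x^2]u=u[x^2]$, their equality becomes the relation $u(y\circ x^2)=u[y][x^2]-[xyx]u$, which holds in $S(A)$: both sides are $xy\circ x^3$. To avoid such bookkeeping for all relations, we use the universal property of $A_c$ in each tensor factor separately. This needs the operators $c'$ and $c''$, which do not act on $M$. So we enlarge $M$ to a module over $A\otimes A$.

A \emph{$\sigma$-module} is a left $A\otimes A$-module $W$ with a linear map $\sigma:W\to W$ such that $\sigma^2=1$ and $\sigma t=t^\sigma\sigma$ as operators on $W$, for all $t\in A\otimes A$. Then $W=W^+\oplus W^-$, the eigenspaces of $\sigma$ for $\pm1$, with projections $\frac12(1\pm\sigma)$. Elements of $S(A)$ commute with $\sigma$ and preserve $W^\pm$, while $p'-p''$ anticommutes with $\sigma$ and maps $W^\pm$ to $W^\mp$.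

We want $W^+\cong M$ and $u$ bijective on all of $W$. The first condition does not imply the second. If $\chi:A\to\Phi$ is a homomorphism with $\chi(c)=0$, let $p\otimes q$ act on $\Phi$ by $\chi(p)\chi(q)$ and let $\sigma=-1$. This is a $\sigma$-module $Z$ with $Z^+=0$ and $uZ=0$, and adding it to $W$ as a direct summand leaves $W^+$ unchanged. The following two conditions exclude such pieces as quotients and as submodules:
\begin{itemize}
\item[(G)] $W=(A\otimes A)W^+$;
\item[(N)] if $X\subseteq W$ is a $\sigma$-stable submodule with $X^+=0$, then $X=0$.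
\end{itemize}

\begin{lemma}\label{lem:W}
For every left $S(A)$-module $M$ there is a $\sigma$-module $W$ satisfying \textup{(G)} and \textup{(N)} with $W^+\cong M$ as $S(A)$-modules.
\end{lemma}

\begin{proof}
Put $S=S(A)$ and $N=\operatorname{Hom}_S(A\otimes A,M)$, where $S$ acts on $A\otimes A$ by left multiplication. For $f\in N$ and $t,v\in A\otimes A$ define $(tf)(v)=f(vt)$ and $(\sigma f)(v)=f(v^\sigma)$. The first formula is a left action of $A\otimes A$ on $N$. The map $\sigma f$ is $S$-linear because $(sv)^\sigma=sv^\sigma$ for $s\in S$, and $(\sigma tf)(v)=f(v^\sigma t)=(t^\sigma\sigma f)(v)$. So $N$ is a $\sigma$-module.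

If $f\in N^+$, then $f(v)=f(\frac12(v+v^\sigma))=\frac12(v+v^\sigma)f(1)$. Conversely, each $m\in M$ defines $f_m\in N^+$ by $f_m(v)=\frac12(v+v^\sigma)m$, and $f_m(1)=m$. So $f\mapsto f(1)$ is a bijection $N^+\to M$, and it is $S$-linear since $(sf)(1)=f(s)=sf(1)$.

The module $N$ satisfies (N). Let $X$ be a $\sigma$-stable submodule with $X^+=0$, let $f\in X$ and $t\in A\otimes A$. Then $g=tf\in X=X^-$, so $g(1)=g(1^\sigma)=(\sigma g)(1)=-g(1)$, and $f(t)=g(1)=0$.

Let $W=(A\otimes A)N^+$. For $f\in N^+$ we have $\sigma tf=t^\sigma f$, so $W$ is $\sigma$-stable. Also $N^+\subseteq W^+\subseteq N^+$. Thus $W^+=N^+\cong M$, condition (G) holds by construction, and (N) is inherited from $N$.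
\end{proof}

We know something about $u$ only on $W^+$. The operators $p'-p''$ carry $W^-$ to $W^+$, and they are the means of transferring this knowledge.

\begin{lemma}\label{lem:bij}
Let $W$ be a $\sigma$-module and $u=c\otimes c=c'c''=c''c'$.
\begin{itemize}
\item[(a)] If $W$ satisfies \textup{(N)} and $u$ is injective on $W^+$, then $u$ is injective on $W$.
\item[(b)] If $W$ satisfies \textup{(G)} and $uW^+=W^+$, then $uW=W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The operator $u$ does not commute with $p'-p''$ for general $p$, so we first treat vectors killed by $c'$ and $c''$ separately.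

\emph{Claim 1. If $\eta\in W^-$ and $c'\eta=c''\eta=0$, then $\eta=0$.} For $p\in A$ the vector $(p'-p'')\eta$ lies in $W^+$, and
\[
u(p'-p'')\eta=c'p'c''\eta-c''p''c'\eta=0 .
\]
So $p'\eta=p''\eta$ for all $p\in A$. It follows that
\[
p'q''\eta=q''p'\eta=q''p''\eta=(qp)''\eta=(qp)'\eta,\qquad q'p''\eta=q'p'\eta=(qp)'\eta .
\]
The submodule $X=(A\otimes A)\eta$ is $\sigma$-stable since $\sigma t\eta=-t^\sigma\eta$, and $X^+$ is spanned by the vectors $(1+\sigma)p'q''\eta=p'q''\eta-q'p''\eta=0$. By (N), $X=0$, which proves the claim.

The kernel of $u$ is $\sigma$-stable and meets $W^+$ in $0$, so it lies in $W^-$. Let $\xi\in W^-$ with $u\xi=0$. Since $u$ commutes with $c'$ and $c''$, the vector $(c'-c'')\xi\in W^+$ is killed by $u$, so $c'\xi=c''\xi$. Call this vector $\eta$. Then $\sigma\eta=\sigma c'\xi=c''\sigma\xi=-\eta$, and $c'\eta=c'c''\xi=0$, $c''\eta=c''c'\xi=0$. By Claim 1, $\eta=0$. Thus $c'\xi=c''\xi=0$, and $\xi=0$ by Claim 1 again.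

(b) We run the dual argument on linear functionals on $W$, on which operators act by composition on the right. A functional $\psi$ vanishes on $W^+$ if and only if $\psi\sigma=-\psi$. By (G), $W^-=(1-\sigma)W$ is spanned by the vectors $(t-t^\sigma)w$ with $t\in A\otimes A$, $w\in W^+$.

\emph{Claim 2. If $\psi(W^+)=0$ and $\psi c'=\psi c''=0$, then $\psi=0$.} For $p\in A$ the functional $\psi(p'-p'')$ vanishes on $W^-$, which $p'-p''$ maps into $W^+$. It vanishes on $W^+=uW^+$, because $\psi p'u=\psi c''p'c'=0$ and $\psi p''u=\psi c'p''c''=0$. So $\psi p'=\psi p''$ for all $p\in A$. It follows that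
\[
\psi p'q''=\psi q''p'=\psi q'p'=\psi(qp)',\qquad \psi q'p''=\psi q''p''=\psi(qp)''=\psi(qp)' .
\]
Hence $\psi(t-t^\sigma)=0$ for $t=p\otimes q$, and so for all $t$. Then $\psi(W^-)=0$, and $\psi=0$.

To prove $uW=W$, it suffices to show that a functional $\varphi$ with $\varphi u=0$ is zero. We have $\varphi(W^+)=\varphi(uW^+)=0$. The functional $\varphi(c'-c'')$ vanishes on $W^-$, which is mapped into $W^+$, and on $W^+=uW^+$, since $\varphi(c'-c'')u=\varphi u(c'-c'')=0$. So $\varphi c'=\varphi c''$. Call this functional $\psi$. Then $\psi\sigma=\varphi c'\sigma=\varphi\sigma c''=-\psi$, and $\psi c'=\varphi c''c'=0$, $\psi c''=\varphi c'c''=0$. By Claim 2, $\psi=0$. Thus $\varphi c'=\varphi c''=0$, and $\varphi=0$ by Claim 2 again.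
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:loc}]
In both parts $d\otimes d$ must be sent to the inverse of the image of $u$, so uniqueness follows from Lemma~\ref{lem:genloc}.

(a) Take $W$ as in Lemma~\ref{lem:W}. By Lemma~\ref{lem:bij}, $u=c'c''=c''c'$ is bijective on $W$, so $c'$ and $c''$ are each injective and surjective. By the universal property of $A_c$, the homomorphisms $p\mapsto p'$ and $p\mapsto p''$ from $A$ to $\operatorname{End}W$ extend to homomorphisms $\alpha_1,\alpha_2:A_c\to\operatorname{End}W$. The image of $\alpha_1$ is generated by the $p'$ and $(c')^{-1}$, that of $\alpha_2$ by the $q''$ and $(c'')^{-1}$. An operator that commutes with a bijective operator commutes with its inverse, so the two images commute, and $A_c\otimes A_c$ acts on $W$ by $v\otimes w\mapsto\alpha_1(v)\alpha_2(w)$. The homomorphisms $w\mapsto\sigma\alpha_1(w)\sigma$ and $\alpha_2$ agree on $A$, hence on $A_c$. Therefore $\sigma t=t^\sigma\sigma$ for all $t\in A_c\otimes A_c$, the algebra $S(A_c)$ commutes with $\sigma$, and it acts on $W^+\cong M$, extending the action of $S(A)$.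

(b) Let $S(A)$ act on $M=E$ by left multiplication through $\theta$. Then $u$ acts bijectively, and (a) gives an action of $S(A_c)$. By Lemma~\ref{lem:genloc} its operators lie in the algebra generated by the left multiplications by $\theta(S(A))$ and by $\theta(u)^{-1}$, so they are left multiplications by elements of $E$. Since $E$ is isomorphic to its algebra of left multiplications, this defines the required homomorphism $S(A_c)\to E$.
\end{proof}

\section{Adjoining the inverses}\label{sec:tower}

Fix $P_0,\dots,P_{n-1}$. We define associative algebras with involution $A_0\to A_1\to\dots\to A_n$ and symmetric elements $d_i\in A_i$. Start with $A_0=\Phi\langle x,y\rangle$ and reversal. Given $A_{i-1}$, let $c_{i-1}=P_{i-1}(x,y,d_1,\dots,d_{i-1})$, evaluated in $A_{i-1}^+$. It is symmetric, being a Jordan polynomial in symmetric elements. Put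
\[
A_i=A_{i-1}[c_{i-1}^{-1}],\qquad d_i=c_{i-1}^{-1}.
\]
The map $w\mapsto w^*$ is a homomorphism from $A_{i-1}$ to the opposite algebra of $A_i$ that sends $c_{i-1}$ to the invertible element $c_{i-1}$. So it extends to an anti-homomorphism of $A_i$ with $d_i^*=d_i$, whose square fixes the generators; this is the involution of $A_i$.

Let $J,a,b,a_1,\dots,a_n$ be as in Theorem~\ref{thm:main}. For $f\in FJ^{(i+2)}$ put
\[
f^A=f(x,y,d_1,\dots,d_i)\in A_i,\qquad f^J=f(a,b,a_1,\dots,a_i)\in J,
\]
and let $H_i=\{f^A:f\in FJ^{(i+2)}\}\subseteq H(A_i,*)$. The algebras $A_i$ and $H_i$ depend only on the $P_j$, not on $J$.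

\begin{proposition}\label{prop:tower}
For $0\le i\le n$:
\begin{itemize}
\item[(a)] $S(A_i)$ is generated by the elements $[h]$, $h\in H_i$;
\item[(b)] there is a homomorphism $\rho_i:S(A_i)\to\operatorname{End}J$ with $\rho_i([f^A])=V_{f^J}$ for all $f\in FJ^{(i+2)}$.
\end{itemize}
\end{proposition}

\begin{proof}
We induct on $i$. The case $i=0$ is Lemma~\ref{lem:gen2} and Proposition~\ref{prop:two}. Let $i\ge1$ and write $c=c_{i-1}=P_{i-1}^A$, $d=d_i$, $c^J=P_{i-1}^J$.

(a) By Lemma~\ref{lem:genloc}, $S(A_i)$ is generated by the image of $S(A_{i-1})$ and $d\otimes d$. The image of $H_{i-1}$ lies in $H_i$, and $d\otimes d=\frac12([d]^2-[d^2])$ with $d,d^2\in H_i$.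

(b) By Lemma~\ref{lem:compat}(c), $\rho_{i-1}(c\otimes c)=U_{c^J}$. By hypothesis $c^J$ has inverse $a_i$, so $U_{c^J}$ is bijective with inverse $U_{a_i}$ by Lemma~\ref{lem:inverse}. Theorem~\ref{thm:loc}(a), for the module $J$, extends $\rho_{i-1}$ to $\rho_i:S(A_i)\to\operatorname{End}J$ with $\rho_i(d\otimes d)=U_{a_i}$.

By Lemma~\ref{lem:compat}(b) it remains to treat monomials $f$ of degree $\le2$. If $f$ does not involve $x_i$, the claim is the statement for $i-1$. Otherwise $f=x_i\cdot g$ with $g\in\{1,x,y,x_1,\dots,x_{i-1}\}$, or $f=x_i^2$. In the first case \eqref{eq:S} gives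
\[
2[d\cdot g^A]=[dg^A]+[g^Ad]=(d\otimes d)(c\circ g^A)+(c\circ g^A)(d\otimes d).
\]
The element $c\circ g^A$ comes from $S(A_{i-1})$, so it acts as $U_{c^J,g^J}$ by Lemma~\ref{lem:compat}(c). With Lemma~\ref{lem:Vdg},
\[
2\rho_i([d\cdot g^A])=U_{a_i}U_{c^J,g^J}+U_{c^J,g^J}U_{a_i}=2V_{a_i\cdot g^J}.
\]
For $g=1$ this says $\rho_i([d])=V_{a_i}$. Hence $[d^2]=[d]^2-2\,d\otimes d$ is mapped to $V_{a_i}^2-2U_{a_i}=V_{a_i^2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:tower}(b) and Lemma~\ref{lem:compat}(c), $f^A=0$ implies $f^J=0$ for $f\in FJ^{(n+2)}$. So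
\begin{equation}\label{eq:pi}
\pi:H_n\to B,\qquad\pi(f^A)=f^J,
\end{equation}
is a well-defined surjective homomorphism of Jordan algebras. By Proposition~\ref{prop:tower}(a), Lemma~\ref{lem:quot} applies to $H_n\subseteq H(A_n,*)$, and the homomorphic image $B$ of $H_n$ is special.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
The proof uses only $\operatorname{char}\Phi\ne2$ and the stated invertibility; no finiteness, nondegeneracy or cardinality assumption on $J$ or $\Phi$ is made. The scalar $\frac12$ enters in the product of $A^+$, in the spanning of $S(A)$ by the $p\circ q$, in the symmetrization $\frac12(w+w^*)$ and in the splitting $W=W^+\oplus W^-$. Invertibility enters through Lemma~\ref{lem:inverse}(b), in Lemma~\ref{lem:Vdg} and in the application of Theorem~\ref{thm:loc}. That there are two free generators is used in Lemma~\ref{lem:gen2} and in Macdonald's theorem, and by Cohn's example ``two'' cannot be replaced by ``three'', even for $n=0$. Degenerate cases are included. For example, $P_0=x$ and $P_1=x\cdot x_1-1$ give $c_1=0$ and $A_2=0$. Whenever $A_n=0$, the unital homomorphism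 $\rho_n$ forces $1=0$ in $\operatorname{End}J$, so $J=0$.
\end{remark}

\section{Stronger forms}\label{sec:strong}

The proof identifies $B$ up to isomorphism and shows that the associative model is the universal example.

\begin{theorem}\label{thm:class}
In the situation of Theorem~\ref{thm:main}, the following hold.
\begin{itemize}
\item[(1)] $H_n=H(A_n,*)$. The Jordan algebra presented by generators $x,y,x_1,\dots,x_n$ and the relations ``$x_i$ is the inverse of $P_{i-1}$'' for $1\le i\le n$ is isomorphic to $H(A_n,*)$.
\item[(2)] Let $I$ be the ideal of $A_n$ generated by the kernel of the map $\pi$ in \eqref{eq:pi}. Then $B\cong H(E,*)$, where $E=A_n/I$ is an associative algebra with involution generated by symmetric elements $\bar x,\bar y$ and the successive inverses $\bar d_i=P_{i-1}(\bar x,\bar y,\bar d_1,\dots,\bar d_{i-1})^{-1}$. Conversely, for every $(E,*)$ generated in this way, $H(E,*)$ is generated as a Jordan algebra by $1,\bar x,\bar y,\bar d_1,\dots,\bar d_n$.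
\end{itemize}
\end{theorem}

\begin{proof}
(1) The equality is Lemma~\ref{lem:quot}(a). The presented algebra $J_u$ is the quotient of $FJ^{(n+2)}$ by the ideal generated by the elements $P_{i-1}\cdot x_i-1$ and $P_{i-1}^2\cdot x_i-P_{i-1}$. By Lemma~\ref{lem:inverse}(a) these elements vanish in $H_n$, so $f\mapsto f^A$ induces a homomorphism $J_u\to H_n$. The algebra $J_u$ with its generators satisfies the hypotheses of Theorem~\ref{thm:main}, with $B=J_u$, and the map \eqref{eq:pi} for $J=J_u$ is inverse to $J_u\to H_n$.

(2) The isomorphism $B\cong H_n/\ker\pi\cong H(A_n/I,*)$ is Lemma~\ref{lem:quot}(b), and $\bar x,\bar y,\bar d_i$ are the images of $x,y,d_i$. Conversely, let $(E,*)$ be generated as stated. The inverse of a symmetric element is symmetric, so by induction all $\bar d_i$ are symmetric. The universal properties of $A_0,\dots,A_n$ give a surjective homomorphism $\phi:A_n\to E$ with $x\mapsto\bar x$, $y\mapsto\bar y$, $d_i\mapsto\bar d_i$. It commutes with the involutions, since the elements $w$ with $\phi(w^*)=\phi(w)^*$ form a subalgebra containing the generators. A symmetric element $\phi(w)$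 equals $\phi(\frac12(w+w^*))$, so $H(E,*)=\phi(H(A_n,*))=\phi(H_n)$.
\end{proof}

Next we adjoin all available inverses at once.

\begin{theorem}\label{thm:closure}
Let $a,b\in J$, and let $R$ be the smallest subalgebra of $J$ that contains $1,a,b$ and contains the inverse of each of its elements that is invertible in $J$. Then $R$ is special.
\end{theorem}

\begin{proof}
Consider the family of all subalgebras $B$ of $J$ that arise as in Theorem~\ref{thm:main} from the given $a,b$, for all $n$ and all admissible $P_i$, $a_i$. The family is directed: given data $(P_i,a_i)$ of length $n$ and $(Q_j,b_j)$ of length $m$, continue the first by $P_{n+j}=Q_j(x,y,x_{n+1},\dots,x_{n+j})$ and $a_{n+j+1}=b_{j+1}$ for $0\le j<m$. So the union of the family is a subalgebra, and it contains $1,a,b$. If $c\in B$ is invertible in $J$, write $c=P_n(a,b,a_1,\dots,a_n)$ and lengthen the data by one step; thus the union is closed under inverses and contains $R$. Each $B$ lies in $R$, by induction on $n$. Hence $R$ is the directed union of the algebras $B$, which are special by Theorem~\ref{thm:main}.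

Let $T(R)$ be the tensor algebra of the vector space $R$ and $Q$ its ideal generated by the elements $p\otimes q+q\otimes p-2p\cdot q$, $p,q\in R$. The map $R\to(T(R)/Q)^+$ is a homomorphism for the Jordan products, and we show that it is injective. Let $r\in R\cap Q$. An expression of $r$ as an element of $Q$ involves finitely many elements of $R$, so it takes place in $T(B)$ for some $B$ containing $r$. An embedding $B\subseteq E^+$ extends to a homomorphism $T(B)\to E$ that kills the elements $p\otimes q+q\otimes p-2p\cdot q$ with $p,q\in B$. It therefore kills $r$, and $r=0$.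
\end{proof}

Finally, the action $\rho_n$ is on all of $J$, not only on $B$. This gives identities with one further variable that occurs linearly. Let $A_n*\Phi[z]$ be the free product, the algebra obtained from $A_n$ by freely adjoining an element $z$.

\begin{theorem}\label{thm:mac}
Let $f\in FJ^{(n+3)}$, with generators $x,y,x_1,\dots,x_n,z$, have degree $\le1$ in $z$, and suppose that $f(x,y,d_1,\dots,d_n,z)=0$ in $A_n*\Phi[z]$. Then $f(a,b,a_1,\dots,a_n,j)=0$ for all $j\in J$ and all $J,a,b,a_1,\dots,a_n$ as in Theorem~\ref{thm:main}.
\end{theorem}

\begin{proof}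
Write $A=A_n$. On $\bigoplus_{k\ge0}A^{\otimes(k+1)}$ define a product by concatenating tensors and multiplying the two adjacent factors. With $z=1\otimes1$ in the summand $k=1$, so that $p_0\otimes\dots\otimes p_k=p_0zp_1\cdots zp_k$, this algebra has the universal property of $A*\Phi[z]$. Hence $A*\Phi[z]$ is graded by the degree in $z$, its part of degree $0$ is $A$, and $p\otimes q\mapsto pzq$ is injective on $A\otimes A$. As $*$ is bijective, $t\mapsto t\triangleright z$ is injective on $A\otimes A$ too.

Write $f=f_0+f_1$, where the monomials of $f_k$ contain $z$ exactly $k$ times. The images of $f_0$ and $f_1$ in $A*\Phi[z]$ have degrees $0$ and $1$, so both vanish. Thus $f_0\in FJ^{(n+2)}$ has $f_0^A=0$, and $f_0^J=0$ by Lemma~\ref{lem:compat}(c). By commutativity, a monomial containing $z$ once has the form $L_{p_1}\cdots L_{p_k}z$ with $p_1,\dots,p_k\in FJ^{(n+2)}$. Write $f_1$ as a linear combination of such terms, and let $t\in S(A)$ be the same combination of the products $\frac12[p_1^A]\cdots\frac12[p_k^A]$. The image of $f_1$ in $A*\Phi[z]$ is $t\triangleright z$, so $t=0$. By Proposition~\ref{prop:tower}(b),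 $f_1(a,b,a_1,\dots,a_n,j)=\rho_n(t)j=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cohn}
P.~M. Cohn, Canad. J. Math. 6 (1954) 253--264.

\bibitem{Jacobson}
N.~Jacobson, \emph{Structure and Representations of Jordan Algebras}, AMS Colloq. Publ. 39, 1968.
End matter: \texttt{https://www.ams.org/books/coll/039/coll039-endmatter.pdf}.

\bibitem{Macdonald}
I.~G. Macdonald, Proc. London Math. Soc. (3) 10 (1960) 395--408.

\end{thebibliography}
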